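# Uniform copies of subspaces of $\ell_1$ and linear embeddings into $\ell_1$

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$; nothing below depends on which. All subspaces are linear. $L_1$ means $L_1$ of a probability space, $\|\cdot\|$ is the norm of the $L_1$-space in question, and for a finite-dimensional normed space $E$ the space $L_1(P;E)$ carries the norm $\|x\|=\int\|x(\omega)\|_E\,dP(\omega)$. An isomorphism is a linear homeomorphism onto its image, and "$X$ embeds into $V$" means "$X$ is linearly isomorphic to a subspace of $V$".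

## 1. Guessing that a uniform copy is a linear copy

Call $X$ *uniformly homeomorphic* to $W$ if there is a bijection $h:X\to W$ with $h$ and $h^{-1}$ both uniformly continuous. Let $X$ be a Banach space that is uniformly homeomorphic to a closed subspace $W$ of $\ell_1$. Must $X$ embed linearly into $\ell_1$? The problem is taken from "Uniform Homeomorphisms of Banach Spaces and Asymptotic Structure".

The answer one would first guess is yes. Three facts, quoted with the problem and used here without proof, push in that direction: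

* (F1) such an $X$ is linearly isomorphic to a subspace of $L_1$;
* (F2) such an $X$ has the strong Schur property, defined below;
* (F3) if $X$ is Lipschitz isomorphic to a subspace of $\ell_1$ (that is, $h$ and $h^{-1}$ are Lipschitz), then $X$ embeds linearly into $\ell_1$.

**Definition (strong Schur property).** A Banach space $Z$ has the strong Schur property if there is $K\ge1$ such that for every $\delta>0$ and every sequence $(x_n)$ in the unit ball of $Z$ with $\|x_m-x_n\|\ge\delta$ for $m\ne n$, there is a subsequence $(x_{n_j})$ with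
$$\Big\|\sum_{j=1}^ka_jx_{n_j}\Big\|\ge K^{-1}\delta\sum_{j=1}^k|a_j|\qquad\text{for all }k\text{ and all scalars }a_1,\dots,a_k .$$

For example, the unit vectors of $\ell_1$ have $\delta=2$ and $\|\sum a_je_j\|=\sum|a_j|$, which is the required inequality with $K=2$. In $\ell_p$, $1<p<\infty$, the unit vectors are $2^{1/p}$-separated, but a sum of $k$ of them has norm $k^{1/p}$, which is not at least a constant times $k$. So $\ell_p$ fails the property. In $L_1[0,1]$ take the Rademacher functions $r_n$. Then $\|r_m-r_n\|_1=1$ for $m\neq n$, while $\|\sum_{j\le k}r_{n_j}\|_1\le\|\sum_{j\le k}r_{n_j}\|_2=\sqrt k$. So $L_1[0,1]$ fails it too.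

Now test the guess. If $\dim X<\infty$, then $X$ is isomorphic to $\ell_1^{\dim X}$, and the guess is right. The spaces $\ell_p$ ($1<p<\infty$) and $L_1[0,1]$ do not embed into $\ell_1$, and they are not dangerous: by (F2) and the computation above they are not uniformly homeomorphic to subspaces of $\ell_1$. If the homeomorphism is Lipschitz, (F3) says yes. So the simple candidates all agree with the guess. A counterexample has to be a subspace of $L_1$ with the strong Schur property, and its homeomorphism cannot be Lipschitz both ways.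

Nevertheless the guess is wrong. To state the result we need one more notion. A Banach space $V$ has the *Radon–Nikodým property* (RNP) if every countably additive $V$-valued measure of bounded variation that is absolutely continuous with respect to a finite measure $\mu$ has a Bochner integrable density with respect to $\mu$. We use only one consequence: bounded martingales with values in a space with RNP converge almost everywhere (Diestel–Uhl, *Vector Measures*, Ch. V). The *modulus of continuity* of a map $h$ is $t\mapsto\sup\{\|h(a)-h(b)\|:\|a-b\|\le t\}$.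

**Theorem A.** There are a closed subspace $X$ of $L_1$ (of a probability space) which fails RNP and does not embed linearly into $\ell_1$, a Banach space $Y$ isomorphic to a closed subspace of $\ell_1$, a bounded linear surjection $Q:Y\to X$, and a uniformly continuous $F:X\to Y$ with $QF=\mathrm{id}_X$. Consequently $Z=X\oplus_1\ker Q$ is uniformly homeomorphic to $Y$, hence to a closed subspace of $\ell_1$, but does not embed linearly into $\ell_1$ (nor into any space with RNP).

So the answer to the problem is no. The second theorem says how far from Lipschitz the homeomorphism has to be.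

**Theorem B.** Let $\omega:(0,1]\to(0,\infty)$ be nondecreasing. The following are equivalent.

* (B1) There are a Banach space $Z$ not linearly embeddable into $\ell_1$, a closed subspace $W\subset\ell_1$, a bijection $H:Z\to W$, and $C,t_0>0$ such that $H$ and $H^{-1}$ both have modulus of continuity $\le C\omega(t)$ for $0<t\le t_0$.
* (B2) $\omega(t)/t\to\infty$ as $t\to0$.

For instance $\omega(t)=t(1+\log(1/t))$ is nondecreasing on $(0,1]$ (its derivative is $\log(1/t)\ge0$) and satisfies (B2), so some counterexample has both moduli at most $Ct(1+\log(1/t))$ for small $t$.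

## 2. Sections of quotient maps, and martingales as the obstruction

Theorem A has two halves: a device that produces uniform homeomorphisms, and a reason for not embedding into $\ell_1$. Both are short, so we do them first.

**Lemma 1.** Let $Q:Y\to X$ be a bounded linear map of Banach spaces and $F:X\to Y$ a map with $QF=\mathrm{id}_X$. Let $Z=X\oplus_1\ker Q$. Then $H(x,z)=F(x)+z$ is a bijection of $Z$ onto $Y$ with inverse $H^{-1}(y)=(Qy,\;y-F(Qy))$. If $F$ is uniformly continuous, $H$ is a uniform homeomorphism; if $F$ is Lipschitz, $H$ is a Lipschitz isomorphism.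

**Proof.** Since $Q(y-F(Qy))=Qy-Qy=0$, the second formula defines a map $Y\to Z$. We have $F(Qy)+(y-F(Qy))=y$. Conversely, if $y=F(x)+z$ with $Qz=0$, then $Qy=x$ and $y-F(Qy)=z$. So the two maps are inverse to each other. They are built from $F$, $Q$ and linear operations, so they inherit uniform continuity, or the Lipschitz property, from $F$. $\square$

Lemma 1 gives the plan: find $Q:Y\to X$ with $Y$ isomorphic to a subspace of $\ell_1$, with $X$ not embedding into $\ell_1$, and with a uniformly continuous section $F$. Two warnings come at once.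

* The section cannot be Lipschitz. If it were, $Z$ would be Lipschitz isomorphic to a subspace of $\ell_1$, so by (F3) $Z$, and with it $X\subset Z$, would embed into $\ell_1$.
* We cannot take $X=L_1[0,1]$. A uniformly continuous section would make $Z\supset L_1[0,1]$ uniformly homeomorphic to a subspace of $\ell_1$. By (F2), $Z$ would have the strong Schur property, which passes to subspaces, and $L_1[0,1]$ fails it.

The reason for not embedding will be a martingale.

**Lemma 2.** Let $(M_k)_{k\ge0}$ be an $X$-valued martingale on a probability space $(S,\mu)$ with respect to an increasing sequence of finite $\sigma$-fields $\mathcal F_k$. Suppose $\|M_k\|\le B$ and $\|M_k-M_{k-1}\|\ge\frac12$ everywhere, for all $k$. Then $X$ embeds neither into $\ell_1$ nor into any Banach space with RNP. In particular $X$ fails RNP.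

**Proof.** Let $T:X\to V$ be linear with $c\|x\|\le\|Tx\|\le\|T\|\|x\|$, $c>0$. Then $(TM_k)$ is a martingale bounded by $B\|T\|$, and
$$\|TM_k-TM_{k-1}\|\ge c/2\quad\text{everywhere.}\tag{1}$$
So it converges at no point. If $V$ has RNP, this contradicts the martingale theorem quoted above. With $V=X$, $T=\mathrm{id}$, we see that $X$ fails RNP.

For $V=\ell_1$ here is a direct argument. The $j$-th coordinates $m_k(j)$ of $TM_k$ form a bounded scalar martingale. Hence $m_k(j)\to m(j)$ a.e. and $m_k(j)=E[m(j)\mid\mathcal F_k]$. By Fatou's lemma,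
$$\sum_jE|m(j)|\le\liminf_k E\sum_j|m_k(j)|\le B\|T\|<\infty .$$
Since $E|m_k(j)|\le E|m(j)|$, we have $E|m_k(j)-m(j)|\le2E|m(j)|$. So for every $N$,
$$E\sum_j|m_k(j)-m(j)|\le\sum_{j\le N}E|m_k(j)-m(j)|+2\sum_{j>N}E|m(j)| .$$
For fixed $N$ the first sum tends to $0$ as $k\to\infty$ by bounded convergence, and the second is small for large $N$. Hence $(TM_k)$ converges in $L_1(\mu;\ell_1)$, so $E\|TM_k-TM_{k-1}\|\to0$, which contradicts (1). $\square$

Example: in $X=L_1[0,1]$ let $I_k(s)$ be the dyadic interval of length $2^{-k}$ containing $s$, and $M_k(s)=2^k1_{I_k(s)}$. The two possible values of $M_k$ on $I_{k-1}(s)$ average to $2^{k-1}1_{I_{k-1}(s)}$, so this is a martingale. Also $\|M_k\|=1$, and $|M_k(s)-M_{k-1}(s)|=2^{k-1}$ on an interval of length $2^{-(k-1)}$, so $\|M_k-M_{k-1}\|=1$. By Lemma 2, $L_1[0,1]$ does not embed into $\ell_1$.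

## 3. Dyadic telescoping and its cost

We know that $L_1[0,1]$ cannot work as $X$, but trying it shows what to ask for. Let $X_k\subset L_1[0,1]$ be the functions constant on dyadic intervals of length $2^{-k}$. Each $X_k$ is an $\ell_1^{2^k}$, so $Y=(\bigoplus_kX_k)_{\ell_1}$ is isometric to $\ell_1$. Let $Q((y_k))=\sum y_k$. To find a section, split $x\in X_k$ with the conditional expectation $\Phi_k:X_k\to X_{k-1}$, as $x=\Phi_k(x)+(x-\Phi_k(x))$, and repeat. So $u_k=x$, $u_{j-1}=\Phi_j(u_j)$, and $x$ is lifted to $(u_0,u_1-u_0,\dots,u_k-u_{k-1},0,\dots)$.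

This is linear and a section, and it fails on boundedness. For $x=2^k1_{[0,2^{-k}]}$ we get $u_j=2^j1_{[0,2^{-j}]}$, so $\|u_j-u_{j-1}\|=1$ and the lifting of the norm-one vector $x$ has norm $1+k$. The exact point of failure is the single step: $\|\Phi_k(x)\|+\|x-\Phi_k(x)\|$ can be $2\|x\|$.

Telescoping would work if each step satisfied
$$\|\Phi_k(x)\|+\|x-\Phi_k(x)\|\le(1+\varepsilon_k)\|x\|,\qquad\sum\varepsilon_k<\infty .\tag{2}$$
When are norms almost additive like this? When $x=e+y$ with $e$ *constant* in the new variable and $y$ *small in measure*: off a tiny set $y$ is negligible, and on the tiny set $e$ is negligible, so $\|e+y\|\approx\|e\|+\|y\|$. So we want to adjoin, at step $k$, a new variable $\omega$ and a finite-dimensional space $G$ of functions of $\omega$ such that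

* every $g\in G$ is close in measure to a constant, which should give (2);
* $1$ is an average of functions $g_i\in G$ of norm about $1$ with $\|g_i-1\|\ge\frac12$, which will give a martingale as in Lemma 2.

The two demands pull against each other: the $g_i$ will be close in measure to $0$, yet their average is $1$, which is close in measure only to constants near $1$. There is a price as well. The map $g\mapsto$ (the constant near $g$) sends each $g_i$ to about $0$ and $1$ to $1$, so it cannot be linear. But it is almost additive: if $x\approx e$ and $x'\approx e'$ on most of the space, then $x-x'\approx e-e'$ on most of the space. That observation drives the proof.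

## 4. Needle functions spread over many scales

The first candidate is a two-valued needle: $\xi=N$ with probability $1/N$ and $\xi=0$ otherwise, with independent copies $\xi_1,\dots,\xi_n$. By the law of large numbers $\frac1n\sum\xi_i$ is close to $1$ for large $n$. The trouble is in between. The function $S=\frac1N\sum_{i\le N}\xi_i$ has norm $1$ and is binomial with parameters $N,1/N$. For $N\ge2$ we have
$$\tfrac14\le P(S=0)=(1-\tfrac1N)^N\le\tfrac1e\quad\text{and}\quad P(S=j)\le1-P(S=0)\le\tfrac34\quad\text{for }j\ge1,$$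
so no value of $S$ has probability above $\frac34$. A disc of radius $\delta<\frac14$ contains at most one integer, so $P(|S-c|>\delta)\ge\frac14>\delta$ for every $c$. So as soon as $n\ge N$, the span of $1,\xi_1,\dots,\xi_n$ contains a norm-one function that is not close in measure to any constant: at the scale where about one needle fires, the sum has not yet averaged.

The cure is to spread the mass of $\xi$ so slowly over all scales that the mass far above any scale $t$ dwarfs the contribution at scale $t$ itself. This is a needle point construction of Roberts type.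

**Lemma 3.** Let $0<\delta\le\frac14$. There are a probability space $(\Omega,P)$ and a finite-dimensional subspace $G\subset L_1(\Omega)$ with $1\in G$ such that

* (a) for every $g\in G$ with $\|g\|\le1$ there is $c\in\mathbb K$ with $P(|g-c|>\delta)\le\delta$;
* (b) there are $g_1,\dots,g_n\in G$ with $\frac1n\sum g_i=1$, $1\le\|g_i\|\le1+\delta$, $\|g_i-1\|\ge\frac12$.

**Step 1: the distribution.** We define $\xi$ and record its tail and truncated moments. Put $\tau=\delta/17\le\frac1{68}$, $\theta=\tau^2$, $\ell(u)=1+\theta\log u$ for $u\ge1$. Let $\xi\ge0$ have density $\theta u^{-2}\ell(u)^{-2}$ on $[1,\infty)$ and the remaining mass at $0$. This is possible because $\int_1^\infty\theta u^{-2}\ell^{-2}du\le\int_1^\infty\theta u^{-2}du=\theta<1$. Put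
$$F(s)=P(\xi>s),\qquad L(s)=E[\xi;\xi>s].$$
Since $(1/\ell)'=-\theta/(u\ell^2)$ and $1/\ell\to0$ at infinity, $L(s)=\int_s^\infty\theta u^{-1}\ell^{-2}du=1/\ell(s)$ for $s\ge1$, and $L(s)=L(1)=1$ for $0\le s<1$. In particular $E\xi=1$.

**Step 2: two inequalities.** The first says that the mass above $s$ is much larger than $sF(s)$; the second controls the variance of the part below $s$. For all $s>0$,
$$sF(s)\le\theta L(s),\tag{3}$$
$$E[\xi^2;\xi\le s]\le16\,s^2F(s).\tag{4}$$

For (3): if $s\ge1$, then $F(s)\le\theta\ell(s)^{-2}\int_s^\infty u^{-2}du=\theta/(s\,\ell(s)^2)\le\theta L(s)/s$, as $\ell\ge1$. If $s<1$, then $sF(s)\le F(1)\le\theta=\theta L(s)$.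

For (4): if $s<1$, the left side is $0$. Let $s\ge1$. We have $(u/\ell^2)'=\ell^{-2}(1-2\theta/\ell)\ge\frac12\ell^{-2}$, so the left side of (4) is
$$\theta\int_1^s\ell(u)^{-2}du\le2\theta s/\ell(s)^2 .$$
On the other hand $\ell(2s)=\ell(s)+\theta\log2\le2\ell(s)$, so
$$F(s)\ge\int_s^{2s}\theta u^{-2}\ell(u)^{-2}du\ge\frac{\theta}{2s\,\ell(2s)^2}\ge\frac{\theta}{8s\,\ell(s)^2},$$
and $16s^2F(s)\ge2\theta s/\ell(s)^2$.

**Step 3: every combination is close in measure to a constant.** Let $\xi_1,\xi_2,\dots$ be independent copies of $\xi$. We claim that for all $n$ and all scalars $b,a_1,\dots,a_n$, the variable $S=b+\sum_{i\le n}a_i\xi_i$ admits $c\in\mathbb K$ with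
$$P\big(|S-c|>\delta E|S|\big)\le\delta .\tag{5}$$

Discard the indices with $a_i=0$. Let $N(t)=\sum_iF(t/|a_i|)$, $t>0$: the expected number of terms with $|a_i|\xi_i>t$. It is nonincreasing, continuous (on $(0,\infty)$ the function $F$ is continuous, because the only atom of $\xi$ is at $0$), constant near $0$, and tends to $0$ at infinity. If no index remains or $N(0+)<\tau$, then $P(S\ne b)\le\tau\le\delta$, and $c=b$ works. Otherwise choose $t>0$ with
$$N(t)=\tau .$$
This $t$ is the scale above which a term rarely jumps. Put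
$$\eta_i=a_i\xi_i1_{\{|a_i|\xi_i\le t\}},\qquad B_i=\{|a_i|\xi_i>t\},\qquad c=b+\sum_iE\eta_i .$$
Then $P(B_i)=F(t/|a_i|)$, so $\sum_iP(B_i)=\tau$. By (4),
$$\sum_i\mathrm{Var}\,\eta_i\le\sum_i|a_i|^2E[\xi^2;\xi\le t/|a_i|]\le\sum_i16t^2F(t/|a_i|)=16\tau t^2 .$$
Off $\bigcup B_i$ we have $S-c=\sum(\eta_i-E\eta_i)$, so by Chebyshev's inequality
$$P(|S-c|>t)\le\tau+16\tau=17\tau=\delta\le\tfrac12 .\tag{6}$$
It remains to show $t\le\delta E|S|$. This is where the heavy tail works for us.

From (6), $|S|\ge|c|-t$ with probability at least $\frac12$, so $E|S|\ge\frac12(|c|-t)$, that is,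
$$|c|\le2E|S|+t .\tag{7}$$
Let
$$G_i=\Big\{|a_j|\xi_j\le t\ \ \forall j\ne i,\quad\Big|\sum_{j\ne i}(\eta_j-E\eta_j)\Big|\le t\Big\}.$$
It is independent of $\xi_i$, and as in (6) $P(G_i)\ge1-17\tau\ge\frac12$. The events $B_i\cap G_i$ are pairwise disjoint, since on $B_i\cap G_i$ the index $i$ is the only one that jumps. On $B_i\cap G_i$,
$$S=a_i\xi_i+c-E\eta_i+\sum_{j\ne i}(\eta_j-E\eta_j),\qquad|E\eta_i|\le t,$$
so $|S|\ge|a_i|\xi_i-|c|-2t$ there. Integrating over these disjoint events, and using independence in $E[\xi_i;B_i\cap G_i]=L(t/|a_i|)P(G_i)\ge\frac12L(t/|a_i|)$, we get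
$$E|S|\ge\sum_i\Big(\tfrac12|a_i|L(t/|a_i|)-(|c|+2t)P(B_i)\Big).$$
By (3) with $s=t/|a_i|$, $|a_i|L(t/|a_i|)\ge tF(t/|a_i|)/\theta$. Summing, and using $N(t)=\tau$, $\theta=\tau^2$ and (7),
$$E|S|\ge\frac{t}{2\theta}\,\tau-\tau(|c|+2t)\ge\frac t{2\tau}-\tau\big(3t+2E|S|\big).$$
Hence
$$(1+2\tau)E|S|\ge t\Big(\frac1{2\tau}-3\tau\Big)\ge t\,\frac{1+2\tau}{4\tau}.$$
The last inequality says $\frac1{4\tau}\ge\frac12+3\tau$, which holds since $\frac1{4\tau}\ge17$. So $t\le4\tau E|S|\le\delta E|S|$, and (5) follows from (6).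

**Step 4: the space $G$.** By the law of large numbers in $L_1$ choose $n$ such that $r=1-\frac1n\sum_{i\le n}\xi_i$ has $\|r\|\le\delta$. Let $G=\mathrm{span}\{1,\xi_1,\dots,\xi_n\}$ and $g_i=\xi_i+r\in G$. Every $g\in G$ is of the form $S$ with $E|S|=\|g\|$, so (5) gives (a). For (b): $\frac1n\sum g_i=(1-r)+r=1$. As $Er=0$, $\|g_i\|\ge|Eg_i|=1$. Also $\|g_i\|\le\|\xi_i\|+\|r\|\le1+\delta$. Finally
$$\|g_i-1\|\ge\|\xi_i-1\|-\delta\ge P(\xi_i=0)-\delta\ge1-\theta-\delta\ge\tfrac12 .\qquad\square$$

## 5. Truncated means: an almost additive, almost norm-splitting map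

Let $E$ be a finite-dimensional normed space (it will be $X_{k-1}$) and $G$ as in Lemma 3. Elements of $E\otimes G$ are the functions $x(\omega)=\sum_je_jg_j(\omega)$, and $E=E\otimes1\subset E\otimes G$ are the constant ones. We need a map $\Phi$ that picks out the constant near $x$ in a Lipschitz way.

The mean $\int x\,dP$ is the linear candidate, and it is wrong: for $E=\mathbb K$ and $x=\xi_1$ the mean is $1$, and since $E(\xi_1-1)=0$ and $\xi_1\ge1$ whenever $\xi_1\neq0$, we get $\|\xi_1-1\|=2P(\xi_1=0)\ge2-2\theta$. So a norm-one vector is split into pieces of total norm at least $3-2\theta$. The rare large values spoil the mean. So truncate first: $\int\min(\xi_1,2)\,dP\le2\theta$, close to the correct constant $0$.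

**Lemma 4.** Let $E$ be a finite-dimensional normed space, $d=\dim E\ge1$, $0<\kappa\le\frac1{100}$, and let $G\subset L_1(\Omega,P)$ be finite-dimensional with $1\in G$, satisfying (a) of Lemma 3 with $\delta=\kappa/(7d)$. Regard $E\otimes G\subset L_1(P;E)$. Then there is a map $\Phi:E\otimes G\to E$ such that, with $\Psi=I-\Phi$, for all $x,x'\in E\otimes G$:

* (i) $\Phi(\lambda x)=\lambda\Phi(x)$ for $\lambda\in\mathbb K$, and $\Phi(e)=e$ for $e\in E$;
* (ii) $\|\Phi(x)\|+\|\Psi(x)\|\le(1+6\kappa)\|x\|$;
* (iii) $\|\Phi(x)-\Phi(x')\|+\|\Psi(x)-\Psi(x')\|\le\|x-x'\|+10\kappa(\|x\|+\|x'\|)$;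
* (iv) $\|\Phi(x)-\Phi(x')\|+\|\Psi(x)-\Psi(x')\|\le9\|x-x'\|$.

Note the division of labor. Inequality (iv) is a Lipschitz bound with a bad constant, which would be ruinous if iterated forever. Inequality (iii) has the perfect constant $1$ but an additive error.

**Step 1: truncation, and (i), (iv).** For $r\ge0$ let $R=2r$ and let $T_r:E\to E$ be the radial projection onto the ball of radius $R$: $T_r(e)=e$ if $\|e\|\le R$, and $T_r(e)=Re/\|e\|$ otherwise.

$T_r$ is $2$-Lipschitz. Let $\|a\|\ge\|b\|$; we may assume $\|a\|>R$. If $\|b\|>R$, then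
$$\|T_ra-T_rb\|\le\frac R{\|a\|}\|a-b\|+R\|b\|\Big(\frac1{\|b\|}-\frac1{\|a\|}\Big)=\frac R{\|a\|}\big(\|a-b\|+\|a\|-\|b\|\big)\le2\|a-b\| .$$
If $\|b\|\le R$, then $\|T_ra-b\|\le\|T_ra-a\|+\|a-b\|=(\|a\|-R)+\|a-b\|\le2\|a-b\|$, because $\|a\|-R\le\|a\|-\|b\|$.

Moreover $T_r(e)$ and $T_{r'}(e)$ are nonnegative multiples of $e$ with norms $\min(\|e\|,2r)$ and $\min(\|e\|,2r')$, so $\|T_r(e)-T_{r'}(e)\|\le2|r-r'|$. Define
$$\Phi(x)=\int T_{\|x\|}(x(\omega))\,dP(\omega).$$
Since $T_{|\lambda|r}(\lambda e)=\lambda T_r(e)$ and $T_{\|e\|}(e)=e$, (i) holds. Clearly $\|\Phi(x)\|\le2\|x\|$. Changing first the point and then the radius,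
$$\|\Phi(x)-\Phi(x')\|\le2\|x-x'\|+2\big|\|x\|-\|x'\|\big|\le4\|x-x'\| .$$
Hence $\|\Psi(x)-\Psi(x')\|\le5\|x-x'\|$, and (iv) follows.

**Step 2: $x-\Phi(x)$ is small in measure.** This is the property from which (ii) and (iii) follow:
$$P\big(\|x-\Phi(x)\|_E>\kappa\|x\|\big)\le\kappa/7 .\tag{8}$$
For $x=0$ it is trivial, and by homogeneity we may take $\|x\|=1$. Let $\eta=\kappa/7$. Take an Auerbach basis of $E$, that is, a basis $(e_j)$ with biorthogonal functionals $(e_j^*)$ and $\|e_j\|=\|e_j^*\|=1$. Then $x=\sum_{j\le d}e_j\otimes g_j$ with $g_j=e_j^*(x)\in G$ and $\|g_j\|\le\|x\|=1$. By (a) with $\delta=\eta/d$ there are $c_j$ with $P(|g_j-c_j|>\eta/d)\le\eta/d$. Put $e=\sum c_je_j$. Then $\|x(\omega)-e\|\le\sum_j|g_j(\omega)-c_j|\le\eta$ off a set of probability at most $\eta$.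

So $1=\|x\|\ge(1-\eta)(\|e\|-\eta)$. As $\eta\le\frac1{700}$ this gives $\|e\|\le2$, and therefore $T_1(e)=e$. The integrand of $\int\|T_1(x(\omega))-T_1(e)\|\,dP$ is at most $2\eta$ off the exceptional set (Lipschitz) and at most $4$ on it (values in a ball of radius $2$). Hence $\|\Phi(x)-e\|\le2\eta+4\eta=6\eta$, and $\|x(\omega)-\Phi(x)\|\le7\eta=\kappa$ off a set of probability at most $\eta=\kappa/7$.

**Step 3: norms almost add, (ii).** Let $e=\Phi(x)$, $y=\Psi(x)$, $A=\{\|y\|_E>\kappa\|x\|\}$, so $P(A)\le\kappa$ by (8). Off $A$, $y$ is negligible; on $A$, $e$ is: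
$$\int_{A^c}\|e+y\|_E\,dP\ge(1-\kappa)\|e\|-\kappa\|x\|,$$
$$\int_A\|e+y\|_E\,dP\ge\int_A\|y\|_E\,dP-\kappa\|e\|\ge\|y\|-\kappa\|x\|-\kappa\|e\|,$$
the last step because $\int_{A^c}\|y\|_E\,dP\le\kappa\|x\|$. Adding, and using $\|e\|\le2\|x\|$,
$$\|x\|\ge\|e\|+\|y\|-2\kappa(\|e\|+\|x\|)\ge\|e\|+\|y\|-6\kappa\|x\| .$$

**Step 4: almost additivity, (iii).** Let $z=x-x'$. Apply (8) to $x$, $x'$ and $z$. The three exceptional sets have total probability at most $3\kappa/7<1$, so there is an $\omega$ at which all three estimates hold and $z(\omega)=x(\omega)-x'(\omega)$. At this $\omega$,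
$$w:=\Phi(x)-\Phi(x')-\Phi(z)=-(x-\Phi(x))(\omega)+(x'-\Phi(x'))(\omega)+(z-\Phi(z))(\omega),$$
so $\|w\|\le\kappa(\|x\|+\|x'\|+\|z\|)\le2\kappa(\|x\|+\|x'\|)$. Since $\Phi(x)-\Phi(x')=\Phi(z)+w$ and $\Psi(x)-\Psi(x')=z-\Phi(z)-w=\Psi(z)-w$, (ii) applied to $z$ bounds the left side of (iii) by
$$(1+6\kappa)\|z\|+2\|w\|\le\|z\|+6\kappa(\|x\|+\|x'\|)+4\kappa(\|x\|+\|x'\|).\qquad\square$$

## 6. The tower $X_0\subset X_1\subset\cdots$ and the map $Q:Y\to X$

**Parameters.** Fix a nonincreasing sequence $(s_j)_{j\ge0}\subset(0,1]$ with $9^ps_p\to0$, for example $s_p=100^{-p}$. (The freedom to choose it is needed only for Theorem B.) For $j\ge1$ put $\kappa_j=2^{-j-7}s_j\le\frac1{100}$, and let $r_J=\sum_{j>J}\kappa_j$. Then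
$$r_J\le2^{-J-7}s_J,\qquad\prod_{j\ge1}(1+6\kappa_j)\le e^{6\sum\kappa_j}\le e^{6/128}\le2 .\tag{9}$$

**Spaces.** Let $X_0=\mathbb K$. Given $X_{k-1}\subset L_1(\Omega_1\times\dots\times\Omega_{k-1})$ of dimension $d_{k-1}$, choose $G_k\subset L_1(\Omega_k)$ by Lemma 3 with $\delta_k=\kappa_k/(7d_{k-1})$, and let
$$X_k=X_{k-1}\otimes G_k\subset L_1(\Omega_k;L_1(\Omega_1\times\dots\times\Omega_{k-1}))=L_1(\Omega_1\times\dots\times\Omega_k).$$
As $1\in G_k$, $X_{k-1}\subset X_k$ isometrically. Lemma 4 with $E=X_{k-1}$, $\kappa=\kappa_k$ gives $\Phi_k:X_k\to X_{k-1}$ and $\Psi_k=I-\Phi_k:X_k\to X_k$. Let $X_\infty=\bigcup_kX_k$ and let $X$ be its closure in $L_1(\prod_k\Omega_k)$. Let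
$$Y=\Big(\bigoplus_{k\ge0}X_k\Big)_{\ell_1},\qquad Q:Y\to X,\quad Q\big((y_k)\big)=\sum_ky_k,\qquad\|Q\|\le1 .$$

**Lemma 5.** There is a linear $U:Y\to\ell_1$ with $\frac12\|y\|\le\|Uy\|\le\|y\|$ for all $y\in Y$. In particular $Y$ is isomorphic to the closed subspace $U(Y)$ of $\ell_1$.

**Proof.** We embed each finite-dimensional $X_k$ into some $\ell_1^{N_k}$ with constants independent of $k$. Fix $k$, let $x_1,\dots,x_q$ be a $\frac18$-net of the unit sphere of $X_k$, and choose simple functions $\sigma_i$ with $\|x_i-\sigma_i\|\le\frac1{16}$. Let $\mathcal A$ be the finite $\sigma$-field they generate and $\mathcal E$ the conditional expectation onto $\mathcal A$, a linear contraction of $L_1$ fixing every $\sigma_i$. Then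
$$\|x_i-\mathcal Ex_i\|\le\|x_i-\sigma_i\|+\|\mathcal E(\sigma_i-x_i)\|\le\tfrac18 .$$
If $x\in X_k$ is a unit vector and $\|x-x_i\|\le\frac18$, then
$$\|x-\mathcal Ex\|\le\|x-x_i\|+\|x_i-\mathcal Ex_i\|+\|\mathcal E(x_i-x)\|\le\tfrac38 .$$
So $\frac12\|x\|\le\|\mathcal Ex\|\le\|x\|$ on $X_k$. The $\mathcal A$-measurable functions form an isometric copy of some $\ell_1^{N_k}$, with one coordinate for each atom of positive measure. The $\ell_1$-sum over $k$ of these maps is the required $U:Y\to(\bigoplus_k\ell_1^{N_k})_{\ell_1}=\ell_1$. Its image is complete, hence closed. $\square$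

**Lemma 6.** $X$ embeds neither into $\ell_1$ nor into any space with RNP, and $X$ fails RNP.

**Proof.** Let $g_1^{(k)},\dots,g_{n_k}^{(k)}\in G_k$ be as in Lemma 3(b). On $\prod_k\{1,\dots,n_k\}$ take the product $\mu$ of the uniform measures and the natural filtration $(\mathcal F_k)$, and put $M_0=1$,
$$M_k(i)=g_{i_1}^{(1)}\otimes\dots\otimes g_{i_k}^{(k)}\in X_k .$$
Averaging over $i_k$ replaces the last factor by $\frac1{n_k}\sum_ig_i^{(k)}=1$, so $(M_k)$ is an $X$-valued martingale. Norms of elementary tensors in $L_1$ of a product multiply, so $\|M_k\|\le\prod_j(1+\delta_j)\le2$ by (9), as $\delta_j\le\kappa_j$. And everywhere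
$$\|M_k-M_{k-1}\|=\prod_{j<k}\|g_{i_j}^{(j)}\|\cdot\|g_{i_k}^{(k)}-1\|\ge\tfrac12 .$$
Apply Lemma 2. $\square$

## 7. Telescoping sections $f_m$

Now repeat the telescoping of Section 3 with the nonlinear $\Phi_j$. For reasons that will appear in Section 8 we also allow it to stop at a level $m$ other than $0$.

**Definition of $f_m$ on $X_\infty$.** Let $m\ge0$ and $x\in X_k$ with $k\ge m$. Put $u_k=x$ and, for $j=k,k-1,\dots,m+1$,
$$u_{j-1}=\Phi_j(u_j)\in X_{j-1},\qquad y_j=\Psi_j(u_j)=u_j-u_{j-1}\in X_j .$$
Let $f_m(x)\in Y$ have coordinate $u_m$ at place $m$, $y_j$ at places $m<j\le k$, and $0$ elsewhere. If $x\in X_k$ is viewed in $X_{k+1}$, then $\Phi_{k+1}(x)=x$ by Lemma 4(i), so $y_{k+1}=0$ and nothing changes: $f_m(x)$ does not depend on $k$. Also $Qf_m(x)=u_m+\sum_{j>m}(u_j-u_{j-1})=x$.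

**Lemma 7.** Each $f_m$ extends continuously to a map $f_m:X\to Y$ with $Qf_m=\mathrm{id}_X$, $\|f_m(x)\|\le2\|x\|$, and
$$\|f_m(x)-f_m(x')\|\le9^{J-m}\big(\|x-x'\|+20\,r_J(\|x\|+\|x'\|)\big)\qquad\text{for every }J\ge m .\tag{10}$$
In particular $Q$ is onto.

**Step 1: boundedness.** This is where (2), in the form of Lemma 4(ii), pays off. For $x\in X_k$,
$$\|u_{j-1}\|+\sum_{i\ge j}\|y_i\|\le(1+6\kappa_j)\|u_j\|+\sum_{i>j}\|y_i\|\le(1+6\kappa_j)\Big(\|u_j\|+\sum_{i>j}\|y_i\|\Big).$$
Starting from $\|u_k\|=\|x\|$ and using (9), all $\|u_j\|\le2\|x\|$ and $\|f_m(x)\|\le2\|x\|$.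

**Step 2: differences.** We combine (iii) on high levels with (iv) on finitely many low ones. Let $x,x'\in X_k$ with $k\ge J\ge m$, and let
$$D_j=\|u_j-u_j'\|+\sum_{i>j}\|y_i-y_i'\| .$$
Then $D_k=\|x-x'\|$ and $D_m=\|f_m(x)-f_m(x')\|$. By Lemma 4(iii) and Step 1,
$$D_{j-1}\le D_j+10\kappa_j(\|u_j\|+\|u_j'\|)\le D_j+20\kappa_j(\|x\|+\|x'\|),$$
and by Lemma 4(iv), $D_{j-1}\le9D_j$. The first inequality for $J<j\le k$ gives $D_J\le\|x-x'\|+20r_J(\|x\|+\|x'\|)$. The second for $m<j\le J$ gives $D_m\le9^{J-m}D_J$. This is (10) on $X_\infty$.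

**Step 3: extension.** By (9), $9^Jr_J\le9^Js_J\to0$. So on a ball of radius $R$ of $X_\infty$, (10) makes $f_m$ uniformly continuous: given $\varepsilon>0$, first choose $J$ with $9^{J-m}\cdot40\,r_JR<\varepsilon/2$, then require $9^{J-m}\|x-x'\|<\varepsilon/2$. As $Y$ is complete and every point of $X$ of norm less than $R$ is a limit of points of $X_\infty$ of norm at most $R$, $f_m$ extends continuously to $X$; the extensions for different $R$ agree. The inequalities and $Qf_m=\mathrm{id}$ pass to limits. $\square$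

**Why $f_0$ alone is not enough.** One would like to put $F=f_0$. But (10) gives uniform continuity on bounded sets only, since its error grows with $\|x\|+\|x'\|$. This is not just a weak estimate. By Lemma 4(i), $f_m(\lambda x)=\lambda f_m(x)$. If $f_m$ were uniformly continuous on $X$, say $\|f_m(x)-f_m(x')\|\le1$ whenever $\|x-x'\|\le\eta$, then scaling would make it $\frac1\eta$-Lipschitz. By Lemmas 1 and 5 and (F3), $X$ would embed into $\ell_1$, against Lemma 6. So the section we want cannot be homogeneous.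

## 8. Gluing the $f_m$ over norm scales

In (10) the index $m$ helps: stopping at level $m$ costs only $9^{J-m}$, while $r_J$ is of order at most $2^{-J}$. So at norms of size $2^n$ we use $f_n$ and take $J=n+p$: the factor $2^{-n}$ in $r_{n+p}$ cancels the norm $2^n$, and the cost $9^p$ does not depend on $n$. Define $F(x)=f_0(x)$ for $\|x\|\le1$ and, for $2^n\le\|x\|\le2^{n+1}$, $n\ge0$,
$$F(x)=(1-\lambda)f_n(x)+\lambda f_{n+1}(x),\qquad\lambda=2^{-n}\|x\|-1\in[0,1].$$
On the sphere $\|x\|=2^n$ all definitions give $f_n(x)$, so $F$ is well defined. A convex combination of sections is a section, so $QF=\mathrm{id}_X$.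

**Lemma 8.** If $\|x-x'\|=t\le1$, then for every integer $p\ge0$,
$$\|F(x)-F(x')\|\le2\big(9^p(t+s_p)+8t\big).\tag{11}$$
Consequently $F$ is uniformly continuous on $X$.

**Step 1: both points in one annulus.** Let $2^n\le\|x\|,\|x'\|\le2^{n+1}$. From
$$F(x)-F(x')=(1-\lambda)\big(f_n(x)-f_n(x')\big)+\lambda\big(f_{n+1}(x)-f_{n+1}(x')\big)+(\lambda'-\lambda)\big(f_n(x')-f_{n+1}(x')\big)$$
we get
$$\|F(x)-F(x')\|\le\max_{i\in\{n,n+1\}}\|f_i(x)-f_i(x')\|+|\lambda-\lambda'|\,\|f_n(x')-f_{n+1}(x')\| .$$
The last term is at most $2^{-n}t\cdot4\cdot2^{n+1}=8t$, by $\|f_i(x')\|\le2\|x'\|$. For the first use (10) with $m=i$, $J=i+p$. By (9) and monotonicity of $(s_j)$, $r_{i+p}\le2^{-i-p-7}s_{i+p}\le2^{-n-7}s_p$, so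
$$\|f_i(x)-f_i(x')\|\le9^p\big(t+20\cdot2^{-n-7}s_p\cdot2^{n+2}\big)\le9^p(t+s_p),$$
since $20\cdot2^{-5}<1$.

**Step 2: both points in the unit ball.** By (10) with $m=0$, $J=p$, $\|F(x)-F(x')\|\le9^p(t+40r_p)\le9^p(t+s_p)$, as $40\cdot2^{-7}<1$. So within any one region (the ball or an annulus) the bound is $9^p(t+s_p)+8t$.

**Step 3: different regions.** We have $\big|\|x\|-\|x'\|\big|\le t\le1$, and every region has width at least $1$ in the norm. So $x,x'$ lie in the same region or in adjacent ones. In the latter case, by the intermediate value theorem the segment $[x,x']$ meets the common sphere in a point $v$ with $\|x-v\|,\|v-x'\|\le t$. Apply the one-region bound, which is increasing in $t$, to the pairs $x,v$ and $v,x'$, and add. This is (11).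

**Step 4: uniform continuity.** Given $\varepsilon>0$, choose $p$ with $9^ps_p<\varepsilon/4$, so that $2\cdot9^ps_p<\varepsilon/2$. Then for $t\le1$ so small that $2(9^p+8)t<\varepsilon/2$, (11) gives $\|F(x)-F(x')\|<\varepsilon$. $\square$

## 9. Proof of Theorem A

The space $X$ fails RNP and does not embed into $\ell_1$ (Lemma 6). $Y$ is isomorphic to a closed subspace of $\ell_1$ (Lemma 5). $Q$ is a bounded linear surjection (Lemma 7). $F$ is uniformly continuous with $QF=\mathrm{id}_X$ (Lemma 8). By Lemma 1, $H(x,z)=F(x)+z$ is a uniform homeomorphism of $Z=X\oplus_1\ker Q$ onto $Y$, so $UH$ is a uniform homeomorphism of $Z$ onto the closed subspace $U(Y)$ of $\ell_1$. But $Z$ contains $X$, and by Lemma 6 $X$ embeds neither into $\ell_1$ nor into any space with RNP; hence neither does $Z$. $\blacksquare$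

So a Banach space that is uniformly homeomorphic to a subspace of $\ell_1$ need not be linearly isomorphic to a subspace of $\ell_1$.

## 10. Moduli of continuity: proof of Theorem B

**(B2) implies (B1).** The sequence $(s_p)$ was free, and (11) says that at distance $t\ge s_p$ the section is about $9^p$-Lipschitz. So let $s_p\to0$ as fast as $\omega$ requires. Since $\omega(t)/t\to\infty$, we can choose $1\ge t_1>t_2>\cdots\to0$ with
$$\omega(t)\ge9^pt\quad(0<t\le t_p)\qquad\text{and}\qquad t_{p+1}\le100^{-p}.$$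
Run the construction with $s_p=t_{p+1}$, $p\ge0$. This is nonincreasing, lies in $(0,1]$, and $9^ps_p\to0$. Let $t=\|x-x'\|\in(t_{p+1},t_p]$ with $p\ge1$. Then $s_p<t$, $9^pt\le\omega(t)$, and $t\le\omega(t)/9$, so by (11)
$$\|F(x)-F(x')\|\le2(2\cdot9^pt+8t)\le4\omega(t)+\tfrac{16}9\omega(t)\le6\omega(t).$$
Every $t\in(0,t_1]$ lies in one of these intervals and $\omega$ is nondecreasing, so $F$ has modulus at most $6\omega(t)$ for $0<t\le t_1$. For the same $t$, $H$ has modulus at most $6\omega(t)+t\le7\omega(t)$. Since $\|Q\|\le1$, the formula $H^{-1}(y)=(Qy,y-F(Qy))$ shows that $H^{-1}$ has modulus at most $2t+6\omega(t)\le7\omega(t)$.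

Let $W=U(Y)$, with $U$ from Lemma 5. Then $UH:Z\to W$ is a bijection with modulus at most $7\omega(t)$. For its inverse $H^{-1}U^{-1}$: points of $W$ at distance at most $t$ have $U^{-1}$-images at distance at most $2t$. Inserting the midpoint in $Y$, the modulus of $H^{-1}$ at $2t$ is at most twice that at $t$. So the modulus of $H^{-1}U^{-1}$ at $t$ is at most $14\omega(t)$ for $0<t\le t_1$. By Section 9, $Z$ does not embed into $\ell_1$. So (B1) holds with $UH$ in the role of $H$, $C=14$, $t_0=t_1$.

**(B1) implies (B2).** If (B2) failed, we would show that $H$ is a Lipschitz isomorphism, which (F3) forbids. Suppose (B1) holds but $\omega(\tau_i)\le M\tau_i$ for some $M$ and some $\tau_i\to0$, with $\tau_i\le\min(t_0,1)$. Let $z,z'\in Z$ be at distance $d>0$. Divide the segment $[z,z']$ into $\lceil d/\tau_i\rceil$ equal parts, each of length at most $\tau_i$. On each part $H$ moves by at most $C\omega(\tau_i)\le CM\tau_i$, so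
$$\|H(z)-H(z')\|\le\lceil d/\tau_i\rceil\,CM\tau_i\le CM(d+\tau_i).$$
Letting $i\to\infty$ we get $\|H(z)-H(z')\|\le CM\|z-z'\|$. Since $W$ is a linear space, segments between its points stay in $W$, and the same argument shows that $H^{-1}$ is Lipschitz. So $Z$ is Lipschitz isomorphic to a subspace of $\ell_1$, and by (F3) it embeds linearly into $\ell_1$. This contradicts (B1). $\blacksquare$
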